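# Measures that vanish on a small Boolean algebra but not on a Borel set: $\mathfrak b\le\mathfrak{gr}$

## 1. Point masses on the finite–cofinite algebra

Let $\mathcal A$ be the algebra of all finite and all cofinite subsets of $\omega$. It has two kinds of ultrafilters: the principal ones, one for each $n\in\omega$, and the ultrafilter of all cofinite sets, which we call $\infty$. So its Stone space is $\omega\cup\{\infty\}$, a sequence of isolated points converging to $\infty$.

For $n\in\omega$ and $A\in\mathcal A$ let $\delta_n(A)=1$ if $n\in A$ and $0$ otherwise, let $\delta_\infty(A)=1$ if $A$ is cofinite and $0$ if $A$ is finite, and put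
$$\mu_n=\delta_n-\delta_\infty .$$
Fix $A\in\mathcal A$. If $A$ is finite, then $\delta_\infty(A)=0$, and $\delta_n(A)=0$ once $n>\max A$. If $A$ is cofinite, then $\delta_\infty(A)=1$, and $\delta_n(A)=1$ for almost all $n$. (As usual, "almost all" means "all but finitely many".) In both cases $\mu_n(A)=0$ for almost all $n$. As far as the algebra can tell, the measures $\mu_n$ disappear.

The Stone space can tell more. There $\mu_n$ becomes the difference of two Dirac measures, and on the Borel set $\{\infty\}$ it has value $-1$ for every $n$. The set $\{\infty\}$ is not clopen, so it does not belong to $\mathcal A$. The sequence tends to zero on every member of the algebra but not on every Borel set.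

A second observation costs nothing. The measures $n\mu_n$ also vanish eventually on each $A\in\mathcal A$, but $n\mu_n(\{n\})=n$, so they are unbounded.

Both phenomena are impossible on a rich algebra such as $\wp(\omega)$. How many sets must an infinite algebra contain before the first phenomenon becomes impossible? The talk gives a lower bound for this number, and the bound settles its value in the Laver model.

## 2. Convergence of measures, and the number $\mathfrak b$

For a Boolean algebra $\mathcal A$ let $St(\mathcal A)$ be its Stone space. We identify elements of $\mathcal A$ with clopen subsets of $St(\mathcal A)$. A *measure* on $\mathcal A$ is a finitely additive, finite, signed measure; "finite" means that its values on $\mathcal A$ are bounded. Every measure $\mu$ on $\mathcal A$ extends uniquely to a regular Borel $\sigma$-additive finite signed measure $\widehat\mu$ on $St(\mathcal A)$. We use the uniqueness as much as the existence. For example, the measure $\delta_\infty$ of Section 1 extends to the Dirac measure at the point $\infty$.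

**Definition (modes of convergence).** A sequence $\langle\mu_n:n\in\omega\rangle$ of measures on $\mathcal A$ is

- *bounded* if $\sup_{A\in\mathcal A}\sup_{n}|\mu_n(A)|<\infty$;
- *pointwise null* if $\mu_n(A)\to0$ for every $A\in\mathcal A$;
- *weakly\* null* if it is bounded and pointwise null;
- *weakly null* if $\widehat\mu_n(B)\to0$ for every Borel set $B\subseteq St(\mathcal A)$.

In Section 1, $\langle\mu_n\rangle$ is weakly\* null but not weakly null, and $\langle n\mu_n\rangle$ is pointwise null but not weakly\* null.

**Definition (two properties and two cardinals).** The algebra $\mathcal A$ has the *Nikodym property* if every pointwise null sequence of measures on $\mathcal A$ is weakly\* null. It has the *Grothendieck property* if every weakly\* null sequence of measures on $\mathcal A$ is weakly null. Let $\mathfrak{nik}$ and $\mathfrak{gr}$ be the minimal cardinalities of an infinite Boolean algebra with the Nikodym property and with the Grothendieck property, respectively.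

The finite–cofinite algebra has neither property. We use as known that every $\sigma$-complete algebra has both. The algebra $\wp(\omega)$ is $\sigma$-complete and has size $\mathfrak c$, so $\mathfrak{nik},\mathfrak{gr}\le\mathfrak c$. It is also known that no countably infinite algebra has either property, so $\omega_1\le\mathfrak{nik},\mathfrak{gr}$, and that $\mathfrak b\le\mathfrak{nik}$ in ZFC.

**Definition (the number $\mathfrak b$).** For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for almost all $n$. A family in $\omega^\omega$ is *bounded with respect to $\le^*$* if a single $g$ satisfies $f\le^*g$ for all its members $f$. The cardinal $\mathfrak b$ is the least size of a family that is unbounded in this sense.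

For example, every countable family $\{f_i:i\in\omega\}$ is bounded, by $g(n)=\max_{i\le n}f_i(n)$. Hence $\mathfrak b\ge\omega_1$.

The Laver model is obtained by a countable support iteration of length $\omega_2$ of Laver forcing over a model of CH. All we need to know about it is the known fact that $\mathfrak b=\mathfrak{nik}=\omega_2=\mathfrak c$ holds there. Question 8.5 of "Convergence of measures on Boolean algebras and cardinal characteristics of the continuum" asks for the value of $\mathfrak{gr}$ in this model. The answer comes from a theorem of ZFC.

**Theorem 1 (ZFC).** Let $\mathcal A$ be an infinite Boolean algebra with $|\mathcal A|<\mathfrak b$. Then there are measures $\mu_n$ $(n\in\omega)$ on $\mathcal A$ and a Borel set $X\subseteq St(\mathcal A)$ such that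

- (i) $|\mu_n(B)|\le1$ for all $B\in\mathcal A$ and all $n$;
- (ii) for every $B\in\mathcal A$, $|\mu_n(B)|\le2^{-n}$ for all but finitely many $n$;
- (iii) $|\widehat\mu_n(X)|\ge\frac12$ for all $n$.

Hence $\langle\mu_n\rangle$ is weakly\* null but not weakly null, and $\mathcal A$ does not have the Grothendieck property. Consequently $\mathfrak b\le\mathfrak{gr}$.

**Corollary 2.** In the Laver model $\mathfrak{gr}=\omega_2=\mathfrak c$. More generally, $\mathfrak{gr}=\mathfrak c$ in every model of $\mathfrak b=\mathfrak c$.

*Proof of Corollary 2 from Theorem 1.* We have $\mathfrak b\le\mathfrak{gr}\le\mathfrak c$. If $\mathfrak b=\mathfrak c$, all three are equal. In the Laver model the outer two are $\omega_2$. $\square$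

The two "hence" clauses of Theorem 1 are immediate. Conditions (i) and (ii) say that the sequence is bounded and pointwise null, and (iii) says that it does not tend to zero on $X$. So an infinite algebra with the Grothendieck property has size at least $\mathfrak b$. What remains is to construct the measures $\mu_n$ and the set $X$.

From now on $K=St(\mathcal A)$, an infinite compact Hausdorff space with a base of clopen sets.

## 3. Scattered Stone spaces contain a convergent sequence

The example of Section 1 works whenever $K$ contains a convergent sequence of distinct points. We first treat the spaces where such a sequence can be found by a direct argument.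

**Definition.** A space is *scattered* if each of its nonempty closed subspaces $F$ has a point that is isolated in $F$.

The space $\omega\cup\{\infty\}$ is scattered: a closed subspace that contains some $n\in\omega$ has $n$ as an isolated point, and the only other nonempty one is $\{\infty\}$. The Cantor space $2^\omega$ is not scattered, since it has no isolated points itself.

**Lemma A.** If $K$ is scattered, then there are $x\in K$ and distinct points $x_n\in K\setminus\{x\}$ such that for each clopen $B\subseteq K$ we have $x_n\in B\Leftrightarrow x\in B$ for almost all $n$.

*Proof.* Let $I$ be the set of isolated points of $K$, which is open. If $I=K$, then $K$ would be compact and discrete, hence finite, which it is not. So $K\setminus I$ is a nonempty closed subspace, and since $K$ is scattered it has a relatively isolated point $x$. Choose a clopen $U\ni x$ with $U\cap(K\setminus I)=\{x\}$. Then $U\setminus\{x\}\subseteq I$.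

The set $U$ is infinite. Indeed, in a finite open subset of a Hausdorff space every point is isolated, and $x$ is not isolated in $K$. Let $\langle x_n\rangle$ be any injective sequence in $U\setminus\{x\}$.

Let $W$ be a clopen set containing $x$. Then $U\setminus W$ is compact and contained in $I$, so it is discrete, so it is finite. Hence $x_n\in W$ for almost all $n$. If $B$ is clopen and $x\in B$, take $W=B$; if $x\notin B$, take $W=K\setminus B$. $\square$

**Proof of Theorem 1 when $K$ is scattered.** Put $\mu_n=\delta_{x_n}-\delta_x$. Its values lie in $\{-1,0,1\}$, which is (i). By Lemma A, $\mu_n(B)=0$ for almost all $n$, which gives (ii). With $X=\{x\}$ we have $\widehat\mu_n(X)=-1$, which is (iii). $\square$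

This case does not use $|\mathcal A|<\mathfrak b$.

Can we always look for a convergent sequence? Not without using the size of $\mathcal A$. In $\beta\omega=St(\wp(\omega))$, for instance, there is none. Suppose that distinct points $x_n\ne x$ converge to $x$. Choose a clopen set containing $x_0$ but not $x$; almost all $x_n$ lie outside it, so we can choose the next point there, together with a clopen neighborhood disjoint from the first one and not containing $x$. Repeating this, we pass to a subsequence whose members $x_n$ contain pairwise disjoint sets $A_n\subseteq\omega$. Then $A=\bigcup_nA_{2n}$ belongs to $x_{2n}$ but not to $x_{2n+1}$, since $A\cap A_{2n+1}=\emptyset$. So the sequence does not converge. For a small algebra, the hypothesis $|\mathcal A|<\mathfrak b$ gives us a function in $\omega^\omega$, and it is not apparent how to turn such a function into a point of $K$. We shall use measures that are spread out instead of point masses.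

## 4. Rademacher measures on the Cantor algebra

Let us experiment with the clopen algebra of $2^\omega$. For $s\in2^{<\omega}$ let $[s]=\{z\in2^\omega:s\subset z\}$, and let $m$ be the fair coin measure, so $m([s])=2^{-|s|}$. For $k\ge1$ let $r_k(z)=(-1)^{z(k-1)}$.

**First attempt: oscillation.** Put $\rho_k(B)=\int_Br_k\,dm$. For $B=[00]$ we get $\rho_1(B)=\rho_2(B)=\frac14$. For $k\ge3$ we get $\rho_k(B)=0$, because exactly half of $[00]$ has $z(k-1)=0$. In the same way, if $B$ is a union of cylinders $[s]$ with $|s|=\ell$, then $\rho_k(B)=0$ for all $k>\ell$. So $\langle\rho_k\rangle$ is bounded and pointwise null.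

It is also weakly null, and this is where the attempt stops. The functions $r_k$ are orthonormal in $L_2(m)$, so Bessel's inequality gives $\sum_k\big(\int_Er_k\,dm\big)^2\le m(E)$ for every Borel set $E$. The orthogonality that makes $\rho_k(B)$ small for clopen $B$ makes it small for all Borel sets.

No uniformly bounded densities can do better here. Suppose $|h_k|\le c$ and $\int_Bh_k\,dm\to0$ for all clopen $B$. Given a Borel set $E$ and $\varepsilon>0$, choose a clopen $B$ with $m(E\mathbin{\triangle}B)<\varepsilon$. Then $|\int_Eh_k\,dm|\le|\int_Bh_k\,dm|+c\varepsilon$, so $\int_Eh_k\,dm\to0$. We need densities that grow.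

**Second attempt: concentration.** Let $P_N=[0^N{}^\frown1]$. These cylinders are pairwise disjoint and $m(P_N)=2^{-(N+1)}$. The measures with density $2^{N+1}1_{P_N}$ are concentrated on smaller and smaller sets, but they have the value $1$ on the whole space, so they are not pointwise null. Concentration without oscillation also fails.

**Both together.** For $k>N+1$ put
$$\nu^N_k(B)=2^{N+1}\int_{B\cap P_N}r_k\,dm .$$
The condition $k>N+1$ says that $r_k$ reads a coordinate which is still free on $P_N$. Try the smallest possible index and set $\mu_N=\nu^N_{N+2}$. If $B$ is a union of cylinders of length $\ell$ and $N+1\ge\ell$, then $B\cap P_N$ is determined by the coordinates below $N+1$, while $r_{N+2}$ reads the coordinate $N+1$. Hence $\mu_N(B)=0$. Let $X_0=\bigcup_M[0^M{}^\frown10]$. Since $X_0\cap P_N=[0^N{}^\frown10]$, we get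
$$\int_{X_0}2^{N+1}1_{P_N}r_{N+2}\,dm=2^{N+1}\cdot2^{-(N+2)}=\tfrac12\qquad\text{for all }N .$$
So on the Cantor algebra the combination works: the pieces $P_N$ are disjoint, so the halves on which $r_{N+2}=1$ can be collected into one Borel set.

**What a larger algebra can do.** Now let $\mathcal A$ be the algebra of subsets of $2^\omega$ generated by the clopen sets and $X_0$. Then $\mu_N(X_0)=\frac12$ for all $N$, and the sequence is no longer pointwise null. A later index repairs this. Since $X_0\cap P_N$ is determined by the coordinates below $N+2$, we have $\nu^N_k(X_0)=0$ for $k\ge N+3$. Every element of $\mathcal A$ has the form $(B_1\cap X_0)\cup(B_2\setminus X_0)$ with $B_1,B_2$ clopen. If $B_1,B_2$ are unions of cylinders of length $\ell\le N+2$, then $\nu^N_{N+3}$ vanishes on this element, by the same argument. So $\langle\nu^N_{N+3}\rangle_N$ is pointwise null on the larger algebra.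

In general, a choice of indices $g(N)>N+1$ is answered by the set $X_g=\bigcup_M\{z\in P_M:z(g(M)-1)=0\}$, on which each $\nu^N_{g(N)}$ has value $\frac12$. If $X_g$ is in the algebra, then $g$ was the wrong choice. So $g$ must be chosen after the algebra is given, and large enough for each of its members at almost all $N$. Each member $B$ makes its demand through a function in $\omega^\omega$, and meeting fewer than $\mathfrak b$ such demands at once is what the definition of $\mathfrak b$ provides. For an abstract $\mathcal A$ two things are missing: a measure that plays the role of $m$, and a reason why $\nu^N_k(B)\to0$ as $k\to\infty$ when $B$ is not a union of cylinders. The next two sections supply them.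

## 5. A fair coin measure on an algebra with non-scattered Stone space

For the rest of the proof of Theorem 1, let $\emptyset\ne F\subseteq K$ be closed without isolated points (relative to $F$).

**Step 1. A Cantor scheme in $\mathcal A$.** The purpose is to find abstract cylinders. We construct $U_s\in\mathcal A$ for $s\in2^{<\omega}$ such that
$$U_\emptyset=K,\qquad U_s=U_{s^\frown0}\sqcup U_{s^\frown1},\qquad U_s\cap F\ne\emptyset. \tag{1}$$
Start with $U_\emptyset=K$. Given $U_s$, the set $U_s\cap F$ is nonempty and relatively open in $F$. It is not a single point, because $F$ has no isolated points. Choose a clopen $V$ containing exactly one of two distinct points of $U_s\cap F$, and let $U_{s^\frown0}=U_s\cap V$ and $U_{s^\frown1}=U_s\setminus V$. Both meet $F$.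

Let $\mathcal C$ be the set of all finite unions of sets $U_s$. For each $k$ the sets $U_s$ with $|s|=k$ are nonempty, pairwise disjoint, and cover $K$. By (1), each $U_s$ is the union of those $U_t$ with $t\supseteq s$ and $|t|=k$, for any $k\ge|s|$. So every element of $\mathcal C$ is a union of sets $U_s$ with $s$ of a common length $k$; its complement is the union of the remaining ones, and $\mathcal C$ is a subalgebra of $\mathcal A$. If an element of $\mathcal C$ is the union of $j$ sets of level $k$, put $\lambda_0=j2^{-k}$ on it. The number $j$ is determined by the element and $k$, because the sets of level $k$ are nonempty and disjoint. Passing to level $k+1$ replaces $j2^{-k}$ by $2j\cdot2^{-(k+1)}$, so $\lambda_0$ is well defined. It is a finitely additive probability on $\mathcal C$ with $\lambda_0(U_s)=2^{-|s|}$.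

**Step 2. Extending $\lambda_0$ to $\mathcal A$.** The purpose is a finitely additive probability $\lambda$ on all of $\mathcal A$ with
$$\lambda(U_s)=2^{-|s|}\qquad\text{for all }s\in2^{<\omega}. \tag{2}$$
For a finite subalgebra $\mathcal F\subseteq\mathcal A$, let $Z_{\mathcal F}$ be the set of all $\lambda\in[0,1]^{\mathcal A}$ whose restriction to $\mathcal F$ is a finitely additive probability that agrees with $\lambda_0$ on $\mathcal F\cap\mathcal C$.

The set $Z_{\mathcal F}$ is closed in the product topology, since it is given by equations in finitely many coordinates. It is nonempty. Indeed, $\mathcal F\cap\mathcal C$ is a finite algebra, and each of its atoms $c$ is a nonempty union of atoms of $\mathcal F$. Put mass $\lambda_0(c)$ on one of these atoms of $\mathcal F$ and mass $0$ on the others. This defines a finitely additive probability on $\mathcal F$ that agrees with $\lambda_0$ at the atoms of $\mathcal F\cap\mathcal C$, hence on $\mathcal F\cap\mathcal C$. Give the coordinates outside $\mathcal F$ arbitrary values in $[0,1]$.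

If $\mathcal F''$ is generated by $\mathcal F\cup\mathcal F'$, it is a finite subalgebra and $Z_{\mathcal F''}\subseteq Z_{\mathcal F}\cap Z_{\mathcal F'}$. So the sets $Z_{\mathcal F}$ have the finite intersection property. Since $[0,1]^{\mathcal A}$ is compact, there is $\lambda\in\bigcap_{\mathcal F}Z_{\mathcal F}$. Any two elements of $\mathcal A$ lie in a common finite subalgebra, so $\lambda$ is a finitely additive probability on $\mathcal A$. It agrees with $\lambda_0$ on $\mathcal C$, which gives (2).

## 6. Rows of Rademacher measures and Bessel's inequality

**Step 3. The matrix $\nu^N_k$.** The purpose is to define, for each $N$, a row of measures living on one piece $P_N$ and tending to zero on each element of $\mathcal A$.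

A *simple function* is a finite sum $\sum_ia_i1_{A_i}$ with $A_i\in\mathcal A$, and we set $\int\sum_ia_i1_{A_i}\,d\lambda=\sum_ia_i\lambda(A_i)$. Passing to a common refinement of the $A_i$, one sees from finite additivity that this is well defined. It is linear, and nonnegative on nonnegative functions. Products of simple functions are simple. No limit theorem will be used.

For $k\ge1$ let
$$R_k=\bigcup\{U_s:|s|=k,\ s(k-1)=0\}\in\mathcal A,\qquad r_k=1_{R_k}-1_{K\setminus R_k}.$$
For $N\in\omega$ let $P_N=U_{0^N{}^\frown1}$. The sets $P_N$ are pairwise disjoint: if $M<N$, then $P_N\subseteq U_{0^{M+1}}$, which is disjoint from $P_M=U_{0^M{}^\frown1}$. By (2), $\lambda(P_N)=2^{-(N+1)}$. For $k>N+1$ and $B\in\mathcal A$ put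
$$\nu^N_k(B)=2^{N+1}\Big(\lambda(B\cap P_N\cap R_k)-\lambda\big((B\cap P_N)\setminus R_k\big)\Big)=2^{N+1}\int1_B1_{P_N}r_k\,d\lambda. \tag{3}$$
This is a measure on $\mathcal A$, and
$$|\nu^N_k(B)|\le2^{N+1}\lambda(B\cap P_N)\le2^{N+1}\lambda(P_N)=1. \tag{4}$$

**Lemma B.** For $k,l>N+1$, the integral $\int1_{P_N}r_kr_l\,d\lambda$ is $0$ if $k\ne l$, and $\lambda(P_N)$ if $k=l$. Moreover $\lambda(P_N\cap R_k)=\frac12\lambda(P_N)$.

*Proof.* If $k=l$, then $r_kr_l=1$. Now let $k<l$. The set $P_N$ is the disjoint union of the sets $U_s$ with $|s|=l$ and $s\supseteq0^N{}^\frown1$. Each of them has measure $2^{-l}$, and $r_kr_l$ is constant on $U_s$ with value $(-1)^{s(k-1)+s(l-1)}$. Since $l-1\ge N+1$, the coordinate $s(l-1)$ is not fixed by the condition $s\supseteq0^N{}^\frown1$. Changing only this coordinate pairs off the sequences $s$, and the two values in a pair cancel because $k-1\ne l-1$. So the integral is $0$. For the last statement, write $P_N$ as the union of the $U_s$ with $|s|=k$ and $s\supseteq0^N{}^\frown1$. Since $k-1\ge N+1$, exactly half of these $s$ have $s(k-1)=0$. $\square$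

**Lemma C.** For all $N\in\omega$ and $B\in\mathcal A$,
$$\sum_{k>N+1}\nu^N_k(B)^2\le1 .$$
In particular $\nu^N_k(B)\to0$ as $k\to\infty$.

*Proof.* This is the proof of Bessel's inequality, carried out with a finitely additive $\lambda$. Write $c_k=\nu^N_k(B)$. By (3),
$$\int1_B1_{P_N}r_k\,d\lambda=2^{-(N+1)}c_k=c_k\lambda(P_N).$$
For $m>N+1$, with all sums over $N+1<k\le m$, expand the square and use Lemma B:
$$\begin{aligned}
0&\le\int1_{P_N}\Big(1_B-\sum_kc_kr_k\Big)^2d\lambda\\
&=\lambda(B\cap P_N)-2\sum_kc_k\int1_B1_{P_N}r_k\,d\lambda+\sum_{k,l}c_kc_l\int1_{P_N}r_kr_l\,d\lambda\\
&=\lambda(B\cap P_N)-2\lambda(P_N)\sum_kc_k^2+\lambda(P_N)\sum_kc_k^2\\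
&=\lambda(B\cap P_N)-\lambda(P_N)\sum_kc_k^2 .
\end{aligned}$$
Hence $\lambda(P_N)\sum_kc_k^2\le\lambda(B\cap P_N)\le\lambda(P_N)$. Divide by $\lambda(P_N)>0$ and let $m\to\infty$. $\square$

Nothing was assumed about how $B$ sits relative to the sets $U_s$. In Section 4 the Bessel inequality prevented a single row from distinguishing clopen sets from Borel sets. Here it is what controls the rows on arbitrary members of $\mathcal A$.

## 7. One function above all demands

**Step 4. Choosing one measure from each row.** The purpose is to get (i) and (ii). For $B\in\mathcal A$ define the demand of $B$ by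
$$f_B(N)=\min\{m>N+1:\ |\nu^N_k(B)|\le2^{-N}\ \text{for all }k\ge m\}. \tag{5}$$
By Lemma C the minimum exists, so $f_B\in\omega^\omega$. The family $\{f_B:B\in\mathcal A\}$ has at most $|\mathcal A|<\mathfrak b$ members, so there is $g\in\omega^\omega$ with $f_B\le^*g$ for all $B\in\mathcal A$. Replacing $g(N)$ by $\max\{g(N),N+2\}$, we may assume $g(N)>N+1$ for all $N$. Put
$$\mu_N=\nu^N_{g(N)} .$$
Condition (i) is (4). For (ii), let $B\in\mathcal A$. For almost all $N$ we have $g(N)\ge f_B(N)$, and then $|\mu_N(B)|\le2^{-N}$ by (5).

As an illustration, take the algebra generated by the clopen subsets of $2^\omega$ and $X_0$ in Section 4, with $\lambda$ there being the restriction of $m$. Then $\nu^N_{N+2}(X_0)=\frac12$ and $\nu^N_k(X_0)=0$ for $k\ge N+3$, so $f_{X_0}(N)=N+3$ for $N\ge2$.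

**Step 5. The Borel set.** The purpose is to get (iii). Let
$$X=\bigcup_{M\in\omega}\big(P_M\cap R_{g(M)}\big),$$
a union of clopen sets, hence open in $K$. Fix $N$. We first show that $\widehat\mu_N$ lives on $P_N$. Put $\tau(E)=\widehat\mu_N(E\setminus P_N)$ for Borel $E\subseteq K$. Since $P_N$ is clopen, $\tau$ is a finite signed regular Borel measure on $K$. For $B\in\mathcal A$ we have $\tau(B)=\mu_N(B\setminus P_N)=0$ by (3). So $\tau$ is a regular extension of the zero measure on $\mathcal A$, and by uniqueness of the extension $\tau=0$.

Since the sets $P_M$ are disjoint, $X\cap P_N=P_N\cap R_{g(N)}$, which belongs to $\mathcal A$. Therefore, by (3) and Lemma B (which applies because $g(N)>N+1$),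
$$\widehat\mu_N(X)=\tau(X)+\widehat\mu_N(X\cap P_N)=\mu_N(P_N\cap R_{g(N)})=2^{N+1}\lambda(P_N\cap R_{g(N)})=2^{N+1}\cdot\tfrac12\cdot2^{-(N+1)}=\tfrac12 .$$
This is (iii), and Theorem 1 is proved. With it, Corollary 2 is proved as well. $\blacksquare$

**The Nikodym property fails along the same sequence.** Let $\mu_n$ be the measures just constructed. By (ii), $|n\mu_n(B)|\le n2^{-n}$ for almost all $n$, so $n\mu_n(B)\to0$ for all $B\in\mathcal A$. But $\langle n\mu_n\rangle$ is not bounded. In the non-scattered case, $n\mu_n(P_n\cap R_{g(n)})=n/2$. In the scattered case, $n\mu_n(a)=n$ for any $a\in\mathcal A$ with $x_n\in a\not\ni x$. So an infinite algebra of size less than $\mathfrak b$ has neither property, and the same sequence gives $\mathfrak b\le\min\{\mathfrak{nik},\mathfrak{gr}\}$.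

## 8. Ground model algebras after adding a dominating real

Step 4 used $|\mathcal A|<\mathfrak b$ only to find one function $g$ above all $f_B$. Such a function can also come from outside the model in which the $f_B$ are computed. If $V\subseteq W$ are transitive models of ZFC, we say that $g\in\omega^\omega\cap W$ *dominates* $\omega^\omega\cap V$ if $f\le^*g$ for every $f\in\omega^\omega\cap V$. For example, if $\omega^\omega\cap V$ is countable in $W$, the diagonal function of Section 2, formed in $W$, is such a $g$.

**Theorem 3.** Let $V\subseteq W$ be transitive models of ZFC such that some $g\in\omega^\omega\cap W$ dominates $\omega^\omega\cap V$. Then no Boolean algebra $\mathcal A\in V$ that is infinite has the Grothendieck property in $W$.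

*Proof.* We make the case distinction for the Stone space as computed in $V$. What has to be checked is that the objects found in $V$ still do their work in $W$. They do, because they are described by statements about elements of $\mathcal A$, rational and real numbers of $V$, and finite operations on them. Such statements do not change from $V$ to $W$.

*The Stone space is scattered in $V$.* Take $x$ and $\langle x_n\rangle$ from Lemma A, applied in $V$. They are ultrafilters on $\mathcal A$, and this property mentions only elements of $\mathcal A$, so they are ultrafilters on $\mathcal A$ in $W$. Still $x_n\ne x$, and for each $a\in\mathcal A$ we have $a\in x_n\Leftrightarrow a\in x$ for almost all $n$. Hence in $W$ the sequence $\delta_{x_n}-\delta_x$ is bounded and pointwise null. In $W$ its extensions to $St(\mathcal A)$ have the value $-1$ on the Borel set $\{x\}$. So it is not weakly null.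

*The Stone space is not scattered in $V$.* Perform Steps 1–3 in $V$ and take from there $\langle U_s\rangle$, $\lambda$, the matrix $\nu^N_k$ and the functions $f_B$. In $W$ the elements $U_s\in\mathcal A$ still satisfy $U_\emptyset=1_{\mathcal A}$ and $U_s=U_{s^\frown0}\sqcup U_{s^\frown1}$; the function $\lambda$ is still a finitely additive probability on $\mathcal A$ with (2); formulas (3) and (4) and Lemma B hold; and $|\nu^N_k(B)|\le2^{-N}$ for all $k\ge f_B(N)$. (The set $F$ of Step 1 is no longer needed; it served to construct the $U_s$.)

Each $f_B$ lies in $V$, so $f_B\le^*g$. Replacing $g(N)$ by $\max\{g(N),N+2\}$, we may assume $g(N)>N+1$. Now work in $W$. Put $\mu_N=\nu^N_{g(N)}$ and, in the Stone space of $\mathcal A$ computed in $W$, let $X=\bigcup_M(P_M\cap R_{g(M)})$. Steps 4 and 5 use only the facts just listed, so they show that $\langle\mu_N\rangle$ is weakly\* null and $\widehat\mu_N(X)=\frac12$ for all $N$. $\square$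

## 9. Banach spaces of small density containing $\ell_1$

In this section Banach spaces are real. A Banach space $E$ is a *Grothendieck space* if every weak\* null sequence in $E^*$ is weakly null. Reflexive spaces are examples, since the two topologies on $E^*$ agree. The space $c_0$ is not one: in $c_0^*=\ell_1$ the unit vectors $e_n$ are weak\* null, but the functional $(1,1,1,\dots)\in\ell_\infty=\ell_1^*$ has value $1$ on each of them. A sequence $\langle y_n\rangle$ is *equivalent to the $\ell_1$-basis* if there are constants $0<c\le C$ with $c\sum|a_n|\le\|\sum a_ny_n\|\le C\sum|a_n|$ for all finite sequences of scalars. The *density* of $E$ is the least size of a dense subset.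

**Theorem 4.** Let $E$ be a real Banach space that contains an isomorphic copy of $\ell_1$ and has density $<\mathfrak b$. Then $E$ is not a Grothendieck space: there is a weak\* null sequence in $E^*$ that is equivalent to the $\ell_1$-basis, hence not weakly null.

*Proof.* Let $\Delta=2^\omega$ with Haar measure $m$ (the fair coin measure), and let $Y\subseteq E$ be isomorphic to $\ell_1$. Write $B_Z$ for the closed unit ball of $Z$.

**Step 1. An operator from $E$ to $L_\infty(m)$.** This step lets functions in $L_1(m)$ act on $E$. There is a bounded surjection $\ell_1\to C(\Delta)$. To see this, let $\langle f_n\rangle$ be dense in $B_{C(\Delta)}$, which is possible because $C(\Delta)$ is separable, and send the unit vector $e_n$ to $f_n$. Given $f\in B_{C(\Delta)}$, choose $n_0$ with $\|f-f_{n_0}\|\le\frac12$, then $n_1$ with $\|2(f-f_{n_0})-f_{n_1}\|\le\frac12$, and so on. This gives $f=\sum_j2^{-j}f_{n_j}$, the image of $\sum_j2^{-j}e_{n_j}$, an element of norm at most $2$. Composing with an isomorphism from $Y$ onto $\ell_1$, we obtain a bounded surjection $S:Y\to C(\Delta)$ and a constant $c>0$ with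
$$S(B_Y)\supseteq c\,B_{C(\Delta)} . \tag{6}$$
The space $L_\infty(m)$ is injective (Nachbin, Kelley): a bounded operator into it from a closed subspace of a Banach space extends to the whole space. So $S$, viewed as an operator into $L_\infty(m)$, extends to a bounded $\tilde S:E\to L_\infty(m)$.

For $h\in L_1(m)$ let $y_h(e)=\int\tilde S(e)\,h\,dm$. Then $y_h\in E^*$, $h\mapsto y_h$ is linear, and $\|y_h\|\le\|\tilde S\|\,\|h\|_1$. A lower estimate will be needed only for functions $h$ that are constant on the members of a finite clopen partition of $\Delta$. For such $h$ the function $f=\operatorname{sgn}h$, with $\operatorname{sgn}0=0$, is in $B_{C(\Delta)}$. By (6) there is $y\in B_Y$ with $S(y)=cf$. Then $y_h(y)=c\int fh\,dm=c\|h\|_1$. Thus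
$$c\|h\|_1\le\|y_h\|\le\|\tilde S\|\,\|h\|_1 . \tag{7}$$

**Step 2. The matrix.** This is the analogue of Section 6. Let $P_N=\{z\in\Delta:0^N{}^\frown1\subset z\}$, $r_k(z)=(-1)^{z(k-1)}$, and $h^N_k=2^{N+1}1_{P_N}r_k$ for $k>N+1$. Then $\|h^N_k\|_1=2^{N+1}m(P_N)=1$. By the computation of Lemma B, with $m$ for $\lambda$ and $[s]$ for $U_s$, the functions $2^{(N+1)/2}1_{P_N}r_k$ $(k>N+1)$ are orthonormal in $L_2(m)$. For $e\in E$ we have $\tilde S(e)\in L_\infty(m)\subseteq L_2(m)$, so Bessel's inequality shows that
$$y_{h^N_k}(e)=2^{(N+1)/2}\int\tilde S(e)\,2^{(N+1)/2}1_{P_N}r_k\,dm\longrightarrow0\qquad(k\to\infty)$$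
for each fixed $N$.

**Step 3. Diagonalization over a dense set.** This is the analogue of Step 4 in Section 7. Let $D\subseteq E$ be dense with $|D|<\mathfrak b$. For $e\in D$ let $f_e(N)$ be the least $m'>N+1$ with $|y_{h^N_k}(e)|\le2^{-N}$ for all $k\ge m'$. There is $g\in\omega^\omega$ with $f_e\le^*g$ for all $e\in D$, and we may assume $g(N)>N+1$ for all $N$. Put $h_N=h^N_{g(N)}$ and $y_N=y_{h_N}$. Then $|y_N(e)|\le2^{-N}$ for almost all $N$, for each $e\in D$. Since $\|y_N\|\le\|\tilde S\|$ for all $N$ and $D$ is dense, $y_N(e)\to0$ for all $e\in E$: given $\varepsilon>0$ choose $d\in D$ with $\|e-d\|<\varepsilon$, and then $|y_N(e)|\le|y_N(d)|+\varepsilon\|\tilde S\|$. So $\langle y_N\rangle$ is weak\* null.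

**Step 4. Not weakly null.** The functions $h_N$ have norm $1$ and disjoint supports, so $\|\sum a_Nh_N\|_1=\sum|a_N|$ for finite sums. Such sums are constant on the members of a finite clopen partition, so (7) gives
$$c\sum|a_N|\le\Big\|\sum a_Ny_N\Big\|\le\|\tilde S\|\sum|a_N| .$$
Thus $\langle y_N\rangle$ is equivalent to the $\ell_1$-basis. In particular $\sum a_Ny_N\mapsto\sum a_N$ is a well-defined linear functional on the span of the $y_N$, with norm at most $1/c$. By the Hahn–Banach theorem it extends to some $\varphi\in E^{**}$, and $\varphi(y_N)=1$ for all $N$. $\square$

**Corollary 5.** If $K$ is an infinite compact Hausdorff space of weight $<\mathfrak b$, then $C(K)$ is not a Grothendieck space.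

*Proof.* Here $K$ need not have a base of clopen sets, so we adapt the argument of Section 3.

*$K$ is scattered.* Let $I$ be the set of isolated points. As in Lemma A, $K\setminus I$ is nonempty and closed, and it has a relatively isolated point $x$. Choose an open $O\ni x$ with $O\cap(K\setminus I)=\{x\}$, and a compact neighborhood $U\subseteq O$ of $x$. If $U$ were finite, its interior would be a finite open set containing $x$, and $x$ would be isolated in $K$. So $U$ is infinite. Let $\langle x_n\rangle$ be an injective sequence in $U\setminus\{x\}$. For every open $W\ni x$ the set $U\setminus W$ is compact and contained in $I$, hence finite. So $x_n\to x$. Then $\delta_{x_n}-\delta_x$ is weak\* null in $C(K)^*$. It is not weakly null, because $\mu\mapsto\mu(\{x\})$ is a bounded linear functional on the space of regular Borel measures, which is $C(K)^*$, and it has value $-1$ on every $\delta_{x_n}-\delta_x$.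

*$K$ is not scattered.* Then $K$ maps continuously onto $[0,1]$ (Pełczyński–Semadeni, Studia Math. 18 (1959)). Composition with this map embeds $C[0,1]$ isometrically into $C(K)$, and $C[0,1]$ contains $\ell_1$ isometrically by the Banach–Mazur theorem.

It remains to see that the density of $C(K)$ is less than $\mathfrak b$. It equals the weight of $K$; we need only that it is not larger. Take a base of $K$ of size $\kappa$, the weight of $K$, which is infinite because $K$ is. For any two base sets with disjoint closures choose a continuous function that is $0$ on the first and $1$ on the second. These at most $\kappa$ functions separate the points of $K$, because any two points have base neighborhoods with disjoint closures. The algebra over $\mathbb Q$ generated by them and the constant $1$ has size at most $\kappa$, and it is dense in $C(K)$ by the Stone–Weierstrass theorem. Since $\kappa<\mathfrak b$, Theorem 4 applies to $E=C(K)$. $\square$
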